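# Isomorphism relations on computable structures that are neither hyperarithmetic nor complete

## 1. The guess "Hyp or complete", tested on small classes

Name each computable structure by a number, an index for it. Given a class of computable structures, how hard is it to decide whether two indices name isomorphic structures? One would first guess a dichotomy: the isomorphism relation is either simple, that is hyperarithmetic, or as complicated as a $\Sigma^1_1$ equivalence relation can be. We first fix the terms, then test this guess.

We write $\mathcal N$ for the natural numbers and "Hyp" for hyperarithmetic, that is, $\Delta^1_1$; $\Sigma^1_1$ is lightface. Let $\varphi_e$ be the $e$-th partial computable function and $\varphi_{e,t}$ its approximation after $t$ steps. Let $D_u$ be the finite set with canonical index $u$.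

**Definition (index, class).** Fix a computable language $L$. An index of a computable $L$-structure is a number $a$ such that $\varphi_a$ is total and is the characteristic function of the atomic diagram of an $L$-structure with universe $\omega$. The set of indices is arithmetical. A class of computable structures is a Hyp set $K$ of indices closed under isomorphism: if $e\in K$ and $e'$ is an index of a computable $L$-structure isomorphic to the structure with index $e$, then $e'\in K$. The isomorphism relation on $K$ is $e\cong e'$ iff the structures with indices $e,e'$ are isomorphic.

**Definition (Hyp reducibility, completeness).** For equivalence relations $E_0,E_1$ on subsets of $\mathcal N$, write $E_0\le_H E_1$ if there is a Hyp function $f$ from the domain of $E_0$ into the domain of $E_1$ with $m\,E_0\,n\iff f(m)\,E_1\,f(n)$. They are Hyp bireducible if $E_0\le_HE_1$ and $E_1\le_HE_0$. A relation $E$ is complete if every $\Sigma^1_1$ equivalence relation on $\mathcal N$ is Hyp reducible to $E$. An equivalence relation is Hyp if it is Hyp as a set of pairs.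

We use these textbook facts.

* Arithmetical sets are Hyp. Hyp sets are closed under Boolean operations, number quantifiers and preimages under Hyp functions. Hyp functions are closed under composition.
* $\Sigma^1_1$ sets are closed under finite unions and intersections and under number quantifiers. A set is Hyp iff it and its complement are $\Sigma^1_1$. There is a $\Sigma^1_1$ set that is not Hyp.
* If $A\subseteq\mathcal N$ is $\Sigma^1_1$, there are uniformly computable trees $T_n\subseteq\omega^{<\omega}$ with $\emptyset\in T_n$ such that $n\in A$ iff $T_n$ has an infinite path.

On a class $K$ the relation $\cong$ is $\Sigma^1_1$, since "there is an isomorphism" is one function quantifier in front of an arithmetical condition.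

Now for the tests. First take vector spaces over $\mathbb Q$ with universe $\omega$, in the language of addition, $0$ and the scalar multiplications. Two of them are isomorphic iff they have the same dimension (at most $\omega$). "The dimension is at least $d$" says that there are $x_1,\dots,x_d$ with no nontrivial rational combination equal to $0$, which is arithmetical. So $\cong$ is arithmetical, and the guess holds.

Next take a class $K$ with finitely many isomorphism types, represented by $e_1,\dots,e_r$. For $e,e'\in K$ we have $e\not\cong e'$ iff $e\cong e_i$ and $e'\cong e_j$ for some $i\neq j$. This is $\Sigma^1_1$, so $\cong$ is Hyp. The guess holds again.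

At the other end, the problem comes from the paper "Equivalence Relations In Set Theory, Computation Theory, Model Theory And Complexity Theory" (https://core.ac.uk/download/13309951.pdf). The known results recorded with it say that isomorphism is complete on computable trees, graphs, torsion-free abelian groups, abelian $p$-groups (for a fixed prime $p$), Boolean algebras, linear orders and fields. So natural classes support the guess from both sides.

Now drop the structures and ask the same question of arbitrary $\Sigma^1_1$ equivalence relations. For a set $A$ let
$$x\,E_A\,y\iff x=y\ \text{ or }\ \exists n\in A\ \{x,y\}=\{2n,2n+1\}.$$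
For instance, if $A=\{1\}$ then $2$ and $3$ are equivalent and every other number is alone in its class.

**Lemma 5.** Let $E$ be an equivalence relation on a subset of $\mathcal N$.

(a) If $A$ is not Hyp and $E_A\le_HE$, then $E$ is not Hyp.

(b) If every $E$-class is Hyp, then $E$ is not complete.

*Proof.* (a) Let $f$ be the reduction. Then $n\in A\iff 2n\,E_A\,2n+1\iff f(2n)\,E\,f(2n+1)$. If $E$ were Hyp, so would be $A$.

(b) Let $B$ be a $\Sigma^1_1$ set that is not Hyp, and put $x\,E'\,y\iff x=y\vee(x\in B\wedge y\in B)$. This is a $\Sigma^1_1$ equivalence relation. Suppose a Hyp function $f$ reduces $E'$ to $E$. Fix $b\in B$. Then $x\in B\iff x\,E'\,b\iff f(x)\,E\,f(b)$, so $B$ is the preimage under $f$ of the $E$-class of $f(b)$. That class is Hyp, so $B$ is Hyp, a contradiction. $\square$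

If $A$ is $\Sigma^1_1$ and not Hyp, then $E_A$ is a $\Sigma^1_1$ equivalence relation with classes of size at most two, so by Lemma 5 it is neither Hyp nor complete. The guess is therefore false for $\Sigma^1_1$ equivalence relations in general. We show that it is false for isomorphism too, because $E_A$ can be realized.

**Theorem 1.** For every $\Sigma^1_1$ set $A$ there is an arithmetical class $K_A$ of computable structures (in one fixed computable language) such that $\cong$ on $K_A$ and $E_A$ are reducible to each other by arithmetical functions.

**Theorem 2.** If $A$ is $\Sigma^1_1$ and not Hyp, then $\cong$ on $K_A$ is neither Hyp nor complete under Hyp reducibility. Moreover, every isomorphism class in $K_A$ is Hyp.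

**Theorem 3.** The sets $A\in\Sigma^1_1$ with $\emptyset\neq A\neq\mathcal N$, under Hyp many-one reducibility, order-embed into the isomorphism relations on Hyp classes of computable structures under $\le_H$. Non-Hyp $A$ go to relations that are neither Hyp nor complete.

**Proposition 4.** In Theorems 1–3 the language can be taken finite.

The obvious attempt at Theorem 1 is this: since isomorphism of computable trees is complete, take a Hyp $f$ reducing $E_A$ to it, and let $K=\{a: a\cong f(x)\text{ for some }x\}$. Isomorphism on $K$ has the right shape. But $K$ has to be Hyp, and its definition is only $\Sigma^1_1$. Closing under isomorphism lets in every computable copy, and recognizing the copies is itself an isomorphism problem. So we need structures whose computable copies can be recognized arithmetically, although the isomorphism $M_n^0\cong M_n^1$ between two of them encodes "$n\in A$". We first find structures where both questions become linear algebra over $\mathbb F_2$.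

## 2. Torsor towers over a leveled tree

**Definition (leveled tree).** A leveled tree $P$ is a set of natural numbers, called nodes, with a level for each node. The number $0$ is the only node of level $0$ (the root), and every node $b$ of level $m+1$ has a parent $b^-$ of level $m$. Let $P_m$ be the set of nodes of level $m$, and $P[b]$ the set of nodes equal to $b$ or descending from $b$. An infinite branch is a sequence $b_0=0,b_1,b_2,\dots$ with $b_{m+1}^-=b_m$. The tree is computable if its node set, level function and parent function are.

Let $G_m=\mathbb F_2[P_m]$ be the group of finite subsets of $P_m$ under symmetric difference, written $+$. Let $\pi:G_{m+1}\to G_m$ be the linear map with $\pi\{b\}=\{b^-\}$. We identify $G_0=\{\emptyset,\{0\}\}$ with $\mathbb F_2$. For $y\in\prod_mG_m$ and a node $b$ of level $m$, let $y(b)\in\mathbb F_2$ be $1$ iff $b\in y_m$.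

**Definition (solution).** For $k\in\prod_mG_m$, a solution for $k$ is a $y\in\prod_mG_m$ with
$$y_m=k_m+\pi y_{m+1}\quad\text{for all }m,\qquad\text{that is,}\qquad y(b)=k(b)+\sum_{c\text{ child of }b}y(c)\ \text{ for all }b. \tag{1}$$

The sum is finite because each $y_m$ has finite support. This finiteness is the whole difficulty.

**Lemma 6.** (a) If $P[b]$ is finite, every solution for $k$ satisfies
$$y(b)=\sum_{b'\in P[b]}k(b'). \tag{2}$$
(b) If $y\in\prod_mG_m$, $y(b)=1$, and $y(d)=\sum_{c\text{ child of }d}y(c)$ for all $d\in P[b]$, then $P$ has an infinite branch through $b$.

(c) There is a solution $y$ for $k=0$ with $y_0=\{0\}$ iff $P$ has an infinite branch.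

*Proof.* (a) Induct on the size of $P[b]$: by (1), $y(b)=k(b)+\sum_cy(c)$, and each child $c$ has a smaller tree $P[c]$. (b) A node $d\in P[b]$ with $y(d)=1$ has an odd number of children with $y$-value $1$, hence at least one. Start at $b$ and repeat. (c) If $(b_m)$ is an infinite branch, $y_m=\{b_m\}$ is a solution. The converse is (b) with $b=0$. $\square$

**Example (a comb without solutions).** Let the root have children $b_0,b_1,\dots$, where $b_j$ starts a chain that ends in a leaf $c_j$ of level $j+1$. Put $k_0=0$ and $k_m=\{c_{m-1}\}$ for $m\ge1$. Each $k_m$ is one node. By (2), every solution has $y(b_j)=k(c_j)=1$ for every $j$, so $y_1$ would be infinite. There is no solution.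

Now the structures. Fix a uniformly computable family $(P^n)_{n\in\omega}$ of leveled trees and write $G^n_m$ for the groups. The language $L$ has unary predicates $Q_n,\mathrm{Lev}_m$ ($n,m\in\omega$) and $U$, and unary functions $p$ and $f_w$ ($w\in\omega$). For $c\in\mathbb F_2=G_0^n$ let $M_n^c$ be the structure with universe $\bigsqcup_mG_m^n$ in which

* $Q_n$ holds everywhere and $Q_{n'}$ nowhere for $n'\neq n$; $\mathrm{Lev}_m=G_m^n$; $U=\{c\}\subseteq G_0^n$;
* $p=\pi$ on $G_{m+1}^n$, and $p$ is the identity on $G_0^n$;
* $f_w(x)=x+\{w\}$ if $w\in P^n_m$ and $x\in G_m^n$ for some $m$, and $f_w(x)=x$ otherwise.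

The universe is infinite because each $G^n_m$ is nonempty, and we identify it computably with $\omega$. These structures are uniformly computable in $n,c$.

Recall that a torsor of a group is a set on which the group acts freely and transitively: a copy of the group that has forgotten its zero. For example, $\mathbb F_2$ acting on a two-point set by swapping makes it a torsor, and neither point is preferred. In $M_n^c$ the functions $f_w$ only remember level $m$ as a torsor of $G_m^n$, the map $p$ links neighboring levels, and only level $0$ has a marked point.

**Example (two towers by hand).** If $P$ is only the root, level $0$ has two points and every level $m\ge1$ has one. The point of level $1$ is sent by $p$ to $0\in\mathbb F_2$. So in $M^0$ the marked point is the $p$-image of a level-$1$ point and in $M^1$ it is not: $M^0\not\cong M^1$. If $P$ is one infinite chain $b_0,b_1,\dots$, then $x\mapsto x+\{b_m\}$ on level $m$ commutes with all $f_w$ and with $p$, and moves the marked point. So $M^0\cong M^1$.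

Let $\Theta_n$ say of an $L$-structure $N$ that

* $Q_n=N$, and $Q_{n'}=\emptyset$ for $n'\ne n$;
* the sets $X_m=\mathrm{Lev}_m^N$ are nonempty and partition $N$;
* $p$ is the identity on $X_0$ and maps $X_{m+1}$ to $X_m$;
* for $w\in P_m^n$, $f_w$ maps $X_m$ to itself and is the identity off $X_m$; for $w\notin P^n$, $f_w$ is the identity;
* the $f_w$ commute and are involutions, and the resulting action of $G_m^n$ on $X_m$, written $x+g$, is free and transitive;
* $p(x+\{w\})=p(x)+\{w^-\}$ for $x\in X_m$, $w\in P_m^n$, $m\ge1$;
* $U$ is a single element of $X_0$.

For a computable $N$, each clause quantifies over elements of $N$, numbers $m,w,n'$ and finite sets $g$, applied to computable data. So $\Theta_n$ is arithmetical, uniformly in $n$ and the index of $N$. It is invariant under isomorphism, and all $M_n^c$ satisfy it. Induction on $|g|$ in the sixth clause gives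
$$p(x+g)=p(x)+\pi g\qquad(x\in X_{m+1},\ g\in G_{m+1}^n). \tag{3}$$

**Lemma 7.** Let $N\models\Theta_n$, let $x_0$ be the element of $U$, and let $x_m\in X_m$ be arbitrary for $m\ge1$. Let $k_m\in G_m^n$ be the unique element with $p(x_{m+1})=x_m+k_m$. Then the isomorphisms $\phi:N\to M_n^c$ correspond, via $z_m=\phi(x_m)$, to the solutions $z$ for $(k_m)$ with $z_0=c$.

*Proof.* Both level-$m$ actions are free and transitive. So the bijections preserving all $\mathrm{Lev}_m$ and all $f_w$ are exactly the maps $\phi(x_m+g)=z_m+g$ ($g\in G_m^n$) with $z_m\in G_m^n$ arbitrary. The predicates $Q_{n'}$ are preserved automatically. Preservation of $U$ means $z_0=c$. On $X_0$ the function $p$ is the identity in both structures. On $X_{m+1}$ we have, by (3), $\phi(p(x_{m+1}+g))=\phi(x_m+k_m+\pi g)=z_m+k_m+\pi g$, while $p(\phi(x_{m+1}+g))=\pi z_{m+1}+\pi g$. These agree for all $g$ iff $z_m=k_m+\pi z_{m+1}$. $\square$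

Call $e$ *proper* for $P^n$ if $\varphi_e$ is total and $D_{\varphi_e(m)}\subseteq P_m^n$ for all $m$. It then codes $k^e=(D_{\varphi_e(m)})_m\in\prod_mG_m^n$. Let $S^n$ be the set of proper $e$ for which $k^e$ has a solution. Let $K$ be the set of all indices of computable structures isomorphic to some $M_n^c$ ($n\in\omega$, $c\in\mathbb F_2$).

**Lemma 8.** (a) $M_n^0\cong M_n^1$ iff $P^n$ has an infinite branch.

(b) There is a computable function $\iota$ such that, whenever $a$ is the index of a computable structure satisfying $\Theta_n$, $\iota(a,n)$ is proper for $P^n$, and for every $c\in\mathbb F_2$ the structure is isomorphic to $M_n^c$ iff $k^{\iota(a,n)}$ has a solution $z$ with $z_0=c$.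

(c) $a\in K$ iff $a$ is an index and, for some $n$, the structure satisfies $\Theta_n$ and $\iota(a,n)\in S^n$. This $n$, the tag of $a$, is unique.

*Proof.* (a) Apply Lemma 7 to $N=M_n^0$ and $x_m=0\in G_m^n$ for all $m$; here $x_0\in U$. Then $k=0$, so $M_n^0\cong M_n^1$ iff there is a solution $z$ for $k=0$ with $z_0=\{0\}$. Use Lemma 6(c).

(b) Let $x_0$ be the element of $U$, found by search, and let $x_m$ be the least element of $X_m$ for $m\ge1$. The set $k_m$ is found by searching through the finite subsets $g$ of $P_m^n$ and computing $x_m+g$ with the functions $f_w$. So $m\mapsto k_m$ is computable, and the s-m-n theorem gives $\iota(a,n)$. The last assertion is Lemma 7.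

(c) A structure isomorphic to $M_n^c$ satisfies $\Theta_n$, and by (b) $\iota(a,n)\in S^n$. Conversely, a solution $z$ has $z_0\in G_0^n=\mathbb F_2$, so by (b) the structure is isomorphic to $M_n^{z_0}$. The first clause of $\Theta_n$ makes $n$ unique. $\square$

**Lemma 9.** Suppose that $\{(n,e):e\in S^n\}$ is arithmetical and that there is an arithmetical function choosing, for each pair with $e\in S^n$, a solution $y$ for $k^e$ (that is, $(n,e,m)\mapsto y_m$ is arithmetical). Let $B=\{n:P^n\text{ has an infinite branch}\}$. Then $K$ is an arithmetical class, and $\cong$ on $K$ and $E_B$ are reducible to each other by arithmetical functions.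

*Proof.* By Lemma 8(c), $K$ is arithmetical, and it is closed under isomorphism by definition. For $a\in K$ with tag $n$, let $c(a)=y_0\in\mathbb F_2$, where $y$ is the chosen solution for $\iota(a,n)$. By Lemma 8(b) the structure with index $a$ is isomorphic to $M_n^{c(a)}$. Put $g(a)=2n+c(a)$, an arithmetical function on $K$. If $a,a'$ have different tags, then $a\not\cong a'$, and $g(a),g(a')$ are not $E_B$-equivalent. If the tags are both $n$, then by Lemma 8(a) $a\cong a'$ iff $c(a)=c(a')$ or $n\in B$, that is, iff $g(a)\,E_B\,g(a')$. So $g$ reduces $\cong$ to $E_B$. Conversely, the computable map sending $2n+c$ to an index of $M_n^c$ reduces $E_B$ to $\cong$, again by Lemma 8(a) and the tags. $\square$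

So everything rests on one question: is solvability of (1) arithmetical for computable right-hand sides?

## 3. Towers over the given trees: solvability can be properly $\Sigma^1_1$

The sensible first choice is $P^n=T_n$, coded as a leveled tree. Then Lemma 8(a) gives exactly $M_n^0\cong M_n^1\iff n\in A$. The hypothesis of Lemma 9, however, can fail, and then $K$ is not even Hyp.

Let $A$ be $\Sigma^1_1$ and not Hyp, with trees $T_i$. We enrich the comb. Let $P$ have a root with children $b_{i,j}$ ($i,j\in\omega$). From $b_{i,j}$ runs a chain down to a node $c_{i,j}$ of level $j+1$ (so $c_{i,0}=b_{i,0}$). Below $c_{i,j}$ hangs a copy of $T_i$, with $c_{i,j}$ playing the role of its root. This is a computable leveled tree after coding. Let $k^{(i)}_0=0$ and $k^{(i)}_m=\{c_{i,m-1}\}$ for $m\ge1$.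

If $T_i$ has an infinite path, then $k^{(i)}$ has a solution. For each $j$ put $y=1$ at the nodes strictly below $c_{i,j}$ on the copy of the path, and $y=0$ everywhere else. At $c_{i,j}$ equation (1) reads $0=1+1$, and elsewhere it is clear. Level $m$ meets only the copies with $j+1<m$, so each $y_m$ is finite.

If $T_i$ has no infinite path, then $k^{(i)}$ has no solution. Strictly below $c_{i,j}$ the right-hand side is $0$, so by Lemma 6(b) every solution vanishes there. Hence $y(c_{i,j})=k^{(i)}(c_{i,j})=1$, and going up the chain $y(b_{i,j})=1$. This holds for all $j$, so $y_1$ would be infinite.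

So $k^{(i)}$ is solvable iff $i\in A$. Since $A\ne\emptyset$, $P$ has an infinite branch, and we may replace $T_{n_0}$ by $P$ for one $n_0\in A$ without changing the set that the trees represent. In the resulting family, let $N_i$ be $M_{n_0}^0$ with $p$ changed to $p(x)=\pi x+k^{(i)}_m$ for $x\in G_{m+1}^{n_0}$. It is computable uniformly in $i$, it satisfies $\Theta_{n_0}$, and with $x_m=0$ its elements $k_m$ are $k^{(i)}_m$. By Lemma 7 its index is in $K$ iff $i\in A$. So $K$ is not Hyp.

## 4. Growing the tree against all computable right-hand sides

The class contains only computable structures, so only the countably many right-hand sides $k^e$ matter. We may therefore build a new tree $\mathcal T$ from $T=T_n$ that still has an infinite branch iff $T$ has an infinite path, and that is grown while watching every $\varphi_e$.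

Imagine first a single proper $k$ whose values can be read at once. Our tool is (2): a node whose subtree stays finite has a forced value. We add nodes below $b$ only when the current sum of $k$ over the part of the subtree of $b$ built so far is $0$. If the sum is ever found to be $1$, we freeze $b$: nothing is added below it again, and every solution has $y(b)=1$. Consider one level $j$. If infinitely many nodes of level $j$ are frozen with value $1$, there is no solution, and $k$ is beaten. If only finitely many are, then below the other nodes the sums are $0$ whenever we look, and $y=0$ is a consistent choice there. Either way solvability is readable.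

The danger is that freezing kills the very branch that $T$'s path should give. The cure is that nodes carry labels from $T$, so we can make further nodes with the same label, and that each node of level $j$ carries a guess about the final number of freezings at its level. A node with guess $c$ may be frozen only while the count is $c$, and freezing it raises the count. So a node with the correct finite guess is never frozen. A node with a wrong guess gets only finitely many descendants, and there (2) tells us everything. The guess "infinitely many" is allowed only as many descendants as the current count pays for. Once it is made, $k$ is beaten if the guess is right, and we stop watching $k$.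

Two complications come from all $\varphi_e$ at once. A $\varphi_e$ may be partial, so there is a guess "$\varphi_e$ converges exactly on an initial segment of length $r$". Here $r$ means the first $r$ arguments converge and argument $r$ never does. And since values of $\varphi_e$ arrive late, we must wait until the current subtree of $b$ can be evaluated. Several $e$ must be ready at the same moment, and we must prove that this happens infinitely often.

## 5. The construction of $\mathcal T$

Fix $n$ and $T=T_n$; everything is uniform in $n$. *Types* are the symbols $W_r,F_c$ ($r,c\in\omega$), $I$, $N$, read as "waiting, stuck at $r$", "finitely many attacks, namely $c$", "infinitely many attacks", "no longer watched".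

A node created at stage $t$ is the number $t$. A node $b$ of level $j\ge1$ has a parent $b^-<b$ of level $j-1$, a label $\sigma(b)\in T$ of length $j$ extending $\sigma(b^-)$, and a function $\tau_b:\{0,\dots,j-1\}\to$ Types. Node $0$ is the root, created at stage $0$: level $0$, label $\emptyset$, $\tau_0$ empty. Let $\mathcal T_{<t}$ be the finite set of nodes created before stage $t$, and $\mathcal T_{<t}[b]$ the set of those equal to $b$ or descending from $b$. Let $\mathcal T$ be the final tree, $\mathcal T[b]$ as in Section 2, and $\mathcal T_m$ its level $m$.

* $R(e,t)$ is the greatest $R\le t$ with $\varphi_{e,t}(m)\downarrow$ for all $m<R$. It is nondecreasing in $t$, and unbounded iff $\varphi_e$ is total.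
* If $b$ has level $m$ and $\varphi_e(m)\downarrow$, let $k^e(b)\in\mathbb F_2$ be $1$ iff $b\in D_{\varphi_e(m)}$.
* A node $b\in\mathcal T_{<t}$ is *$e$-verified at $t$* if $R(e,t)$ exceeds the levels of all members of $\mathcal T_{<t}[b]$. In that case put $y_t^e(b)=\sum_{b'\in\mathcal T_{<t}[b]}k^e(b')\in\mathbb F_2$.
* For $e<j$ put $C(e,j,0)=0$. If there is a $b\in\mathcal T_{<t}$ of level $j$ with $\tau_b(e)=F_{C(e,j,t)}$ which is $e$-verified at $t$ with $y_t^e(b)=1$, we say that there is an *$(e,j)$-attack at $t$ with witness $b$*, and put $C(e,j,t+1)=C(e,j,t)+1$. Otherwise $C(e,j,t+1)=C(e,j,t)$. Let $C(e,j,\infty)=\lim_tC(e,j,t)\le\infty$.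

A *candidate* is (a code of) a triple $d=(q,i,\tau)$. It is *eligible at stage* $t\ge1$ if $d<t$, no node with these data exists yet, and (E0)–(E2) hold.

(E0) $q\in\mathcal T_{<t}$. With $l-1$ the level of $q$: $\sigma(q)^\frown i\in T$, $\operatorname{dom}\tau=\{0,\dots,l-1\}$, and $\tau(l-1)$ is some $W_r$, some $F_c$, or $I$. For $e<l-1$: if $\tau_q(e)$ is some $F_c$, then $\tau(e)$ is some $F_{c'}$ or $I$; otherwise $\tau(e)=N$.

(E1) For every $b$ of level $j\ge1$ among $q$ and its ancestors, and every $e<j$: if $\tau_b(e)=W_r$, then $R(e,t)=r$; if $\tau_b(e)=F_c$, then $C(e,j,t)=c$, $b$ is $e$-verified at $t$, and $y_t^e(b)=0$; if $\tau_b(e)=I$, then $d<C(e,j,t)$.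

(E2) For every $e<l$: if $\tau(e)=W_r$, then $R(e,t)=r$; if $\tau(e)=F_c$, then $C(e,l,t)=c$; if $\tau(e)=I$, then $d<C(e,l,t)$.

At stage $t\ge1$, if some candidate is eligible, take the least one, $d=(q,i,\tau)$, and create node $t$ with parent $q$, label $\sigma(q)^\frown i$ and types $\tau$. Otherwise do nothing. Each candidate is used at most once.

All conditions at stage $t$ are decidable from $\mathcal T_{<t}$ and the counters. Hence the node set, the parent and level functions, the $\tau_b$ and $C(e,j,t)$ are computable, uniformly in $n$. So the trees $\mathcal T=\mathcal T^n$ form a uniformly computable family of leveled trees.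

Note that (E1) restricts the creation of every proper descendant of $b$, because such a node has $b$ among its parent and the parent's ancestors. And along a chain of nodes, the type for $e$ begins at level $e+1$ with $W$, $F$ or $I$. After an $F$ comes an $F$ or an $I$, and after anything else only $N$.

**Example (one attack).** Let $b$ have level $1$ and $\tau_b(0)=F_0$, created while $R(0,\cdot)<2$, and suppose $\varphi_0$ is total. As long as $R(0,t)<2$, no node of level $1$ is $0$-verified. So $b$ gets no children and $C(0,1,\cdot)$ stays $0$. At the first $t$ with $R(0,t)\ge2$ we have $\mathcal T_{<t}[b]=\{b\}$, and $b$ is $0$-verified with $y_t^0(b)=k^0(b)$. If this is $1$, there is a $(0,1)$-attack at $t$, the counter becomes $1$, $b$ is a leaf forever, and from then on candidates $(0,i,\tau)$ with $\tau(0)=F_1$ take over the role of $b$ (until a further attack). If it is $0$, then at stage $t$ the part of (E1) about $b$ and $e=0$, with $C(0,1,t)=0$, allows children of $b$.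

## 6. The tree $\mathcal T$ has a branch exactly when $T$ has a path

**Lemma 10.** $\mathcal T$ has an infinite branch iff $T$ has an infinite path.

*Proof.* The labels along an infinite branch form a path of $T$. For the converse let $f$ be an infinite path of $T$.

**Step 1: the correct guesses.** We name the types that a node on our branch should carry. Define *true types* $\theta(e,l)$ for $e<l$ by recursion on $l$.

* If $e=l-1$ and $\varphi_e$ is not total, put $\theta(e,l)=W_r$ with $r=\lim_tR(e,t)$.
* If $e=l-1$ and $\varphi_e$ is total, or if $e<l-1$ and $\theta(e,l-1)$ is some $F_c$, put $\theta(e,l)=I$ if $C(e,l,\infty)=\infty$, and $\theta(e,l)=F_{C(e,l,\infty)}$ otherwise.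
* In all other cases $\theta(e,l)=N$.

If $\theta(e,l)$ is an $F$-type, then $\varphi_e$ is total and $\theta(e,j)$ is an $F$-type for all $e<j\le l$.

**Step 2: what must be shown.** We build the branch one node at a time. Suppose we have $b_0=0,b_1,\dots,b_{l-1}$, each the parent of the next, with $\sigma(b_m)=f\restriction m$ and $\tau_{b_m}=\theta(\cdot,m)$. We show that a node with data $d=(b_{l-1},f(l-1),\theta(\cdot,l))$ is created; it serves as $b_l$. Suppose it never is. For all large $t$ we have $d<t$, (E0) holds by the definition of $\theta$ and since $f\restriction l\in T$, and (E2) and the parts of (E1) not mentioning verification and $y$ hold. Indeed $R(e,t)$ and $C(e,j,t)$ have reached their limits where these are finite, and where $\theta(e,j)=I$ the counter $C(e,j,t)$ eventually exceeds $d$.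

**Step 3: simultaneous verification.** We show that the verification parts of (E1) hold together infinitely often. Let $e_1<\dots<e_s$ be those $e$ with $e+1\le l-1$ and $\theta(e,e+1)$ an $F$-type. If (E1) asks for $b_m$ to be $e$-verified, then $\theta(e,m)$ is an $F$-type, so $e$ is one of the $e_h$ and $e+1\le m\le l-1$. In that case it suffices that $b_{e+1}$ is $e$-verified at $t$ (for $t>b_m$), because $\mathcal T_{<t}[b_m]\subseteq\mathcal T_{<t}[b_{e+1}]$. We prove by induction on $i\le s$:

there are infinitely many $t$ at which $b_{e_h+1}$ is $e_h$-verified for all $h\le i$.

For $i=0$ there is nothing to show. Let $i\ge1$. If $\mathcal T[b_{e_i+1}]$ is finite, then its levels are bounded, and since $\varphi_{e_i}$ is total, $R(e_i,t)\to\infty$. So $b_{e_i+1}$ is $e_i$-verified at all large $t$, and the induction hypothesis gives the claim. If $\mathcal T[b_{e_i+1}]$ is infinite, then at infinitely many stages a proper descendant of $b_{e_i+1}$ is created. It is also a proper descendant of $b_{e_h+1}$ for every $h\le i$, since $b_{e_h+1}$ is $b_{e_i+1}$ or an ancestor of it. As $\tau_{b_{e_h+1}}(e_h)=\theta(e_h,e_h+1)$ is an $F$-type, (E1) says that at such a stage $b_{e_h+1}$ is $e_h$-verified,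 for all $h\le i$ at once.

**Step 4: the sums are zero.** We check the last part of (E1). Let $t$ be large, with all verification requirements satisfied. Let $\theta(e,m)=F_c$ with $e<m\le l-1$, so $C(e,m,t)=c=C(e,m,\infty)$. If $y_t^e(b_m)=1$, then $b_m$ would witness an $(e,m)$-attack at $t$, and $C(e,m,t+1)=c+1>C(e,m,\infty)$, which is impossible. So $y_t^e(b_m)=0$.

**Step 5: the candidate is used.** By Steps 2–4, $d$ is eligible at infinitely many stages. At each of them some candidate $\le d$ is used, and each candidate is used at most once. So $d$ is eventually used, a contradiction. $\square$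

## 7. Solvability over $\mathcal T$ is arithmetical

**Lemma 11.** For $P^n=\mathcal T^n$, the set $\{(n,e):e\in S^n\}$ is arithmetical, and there is an arithmetical function choosing a solution $y$ for $k^e$ whenever $e\in S^n$, that is, $(n,e,m)\mapsto y_m$ is arithmetical.

*Proof.* Let $e$ be proper and $k=k^e$. So $R(e,t)\to\infty$.

**Step 1: infinitely many attacks at one level exclude a solution.** Suppose $C(e,j,\infty)=\infty$ for some $j>e$. Let $b$ witness an $(e,j)$-attack at $t$, so $\tau_b(e)=F_c$ with $c=C(e,j,t)$ and $y_t^e(b)=1$. By (E1), no proper descendant of $b$ is created at stage $t$, because $y^e_t(b)=1$. None is created later either, because then $C(e,j,\cdot)>c$. So $\mathcal T[b]=\mathcal T_{<t}[b]$ is finite, and by (2) every solution has $y(b)=y_t^e(b)=1$. Different attacks have different values $c$, hence different witnesses. So $y_j$ would have infinite support, and there is no solution.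

From now on suppose $c_j:=C(e,j,\infty)<\infty$ for all $j>e$.

**Step 2: wrong guesses have finite subtrees.** We separate the nodes where (2) determines a solution from the rest. Let $b\in\mathcal T_m$ with $m\ge e+1$, and let $b|j$ be its ancestor (or itself) at level $j$. Call $b$ *closed* if for some $j$ with $e+1\le j\le m$ the type $\tau_{b|j}(e)$ is some $W_r$, or $I$, or some $F_c$ with $c\ne c_j$; otherwise $b$ is *open*. By (E0), $\tau_{b|(e+1)}(e)$ is a $W$-type, an $F$-type or $I$, and an $F$-type at one level is followed by an $F$-type or $I$ at the next. Hence
$$b\text{ is open}\iff\tau_{b|j}(e)=F_{c_j}\text{ for all }e+1\le j\le m. \tag{4}$$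
Descendants of closed nodes are closed.

If $b$ is closed, then $\mathcal T[b]$ is finite. Take $j$ as in the definition; then $\mathcal T[b]\subseteq\mathcal T[b|j]$, and by (E1) proper descendants of $b|j$ are created

* in the case $W_r$ only at stages with $R(e,t)=r$, which are finitely many since $R(e,t)\to\infty$;
* in the case $F_c$ with $c\ne c_j$ only at stages with $C(e,j,t)=c$, which are finitely many since the limit is $c_j$;
* in the case $I$ only via candidates $d<C(e,j,t)\le c_j$, which are finitely many and each used at most once.

**Step 3: the only possible solution on closed nodes, and zero on open ones.** For nodes $b$ of level $\ge e+1$ define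
$$y(b)=\sum_{b'\in\mathcal T[b]}k(b')\ \text{ if $b$ is closed},\qquad y(b)=0\ \text{ if $b$ is open.} \tag{5}$$
If $b$ is closed, so are its children, and splitting the sum gives $y(b)=k(b)+\sum_cy(c)$ over the children $c$.

**Step 4: the equation at open nodes.** This is where the freezing rule pays off. We claim that an open $b$ of level $m\ge e+1$ has only finitely many closed children, and
$$k(b)+\sum_{c\text{ child of }b}y(c)=0. \tag{6}$$

Since $b$ is open, $\tau_b(e)=F_{c_m}$, and by (E0) a child $c$ has $\tau_c(e)=I$ or some $F_{c'}$. By (4), $c$ is closed iff $\tau_c(e)$ is $I$ or $F_{c'}$ with $c'\ne c_{m+1}$. By (E2), children with type $I$ are created via candidates $d<C(e,m+1,t)\le c_{m+1}$. Children with type $F_{c'}$, $c'\ne c_{m+1}$, are created at stages with $C(e,m+1,t)=c'\neq c_{m+1}$, hence before $C(e,m+1,\cdot)$ stabilizes. In total they are finitely many.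

Choose $s_0>b$ such that $C(e,m,t)=c_m$ and $C(e,m+1,t)=c_{m+1}$ for all $t\ge s_0$, and such that all of $\mathcal T[c]$, for each of the finitely many closed children $c$ of $b$, has been created before $s_0$. There is a $t\ge s_0$ at which $b$ is $e$-verified. Indeed, since $\tau_b(e)$ is an $F$-type, (E1) keeps $\mathcal T_{<t}[b]$ unchanged while $b$ is not $e$-verified, and $R(e,t)\to\infty$ eventually exceeds the levels in this fixed finite set. Fix such a $t$. All children of $b$ in $\mathcal T_{<t}$ are also $e$-verified at $t$.

No $(e,m)$-attack and no $(e,m+1)$-attack occurs at $t$, since these counters no longer change. As $\tau_b(e)=F_{c_m}$, it follows that $y_t^e(b)=0$. For every open child $c\in\mathcal T_{<t}$ we have $\tau_c(e)=F_{c_{m+1}}$, and it follows that $y_t^e(c)=0$. For a closed child, $\mathcal T_{<t}[c]=\mathcal T[c]$, so $y_t^e(c)=y(c)$. Therefore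
$$0=y_t^e(b)=k(b)+\sum_{c\in\mathcal T_{<t}\text{ child of }b}y_t^e(c)=k(b)+\sum_{c\text{ closed child}}y(c)=k(b)+\sum_{c\text{ child of }b}y(c),$$
which is (6).

**Step 5: the criterion.** We can now say when a solution exists. Put
$$N_m=\{b\in\mathcal T_m:\ b\text{ closed},\ y(b)=1\}\qquad(m\ge e+1).$$
If all $N_m$ are finite, put $y_m=N_m\in G_m$ for $m\ge e+1$. These satisfy $y_m=k_m+\pi y_{m+1}$, by Step 3 at closed nodes and by (6) at open nodes. Define $y_m=k_m+\pi y_{m+1}$ downward for $m=e,e-1,\dots,0$. The result is a solution. Conversely, if a solution exists, then by (2) it agrees with (5) on closed nodes, so every $N_m$ is contained in the support of a member of $G_m$ and is finite.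

**Step 6: counting quantifiers.** We have shown that $e\in S^n$ iff $e$ is proper, $C(e,j,\infty)<\infty$ for all $j>e$, and $N_m$ is finite for all $m>e$. All of this is first-order over computable relations, uniformly in $e,n$:

* properness is $\forall m\,\exists t$ followed by a computable condition;
* "$C(e,j,\infty)=c$" is $\exists s\,\forall t\ge s\ C(e,j,t)=c$;
* closedness of $b$ is a bounded quantifier over $j$ applied to $\tau_{b|j}(e)$ and $c_j$;
* for closed $b$, "$y(b)=1$" is $\exists s\,[\mathcal T[b]=\mathcal T_{<s}[b]$ and $\sum_{b'\in\mathcal T_{<s}[b]}k^e(b')=1]$;
* "$N_m$ is finite" is $\exists u\,\forall b\in N_m\ b<u$.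

The solution of Step 5 is arithmetical for the same reason: $y_m=N_m$ for $m>e$, and for $m\le e$ it is computed from $y_{e+1}$ and $k$. $\square$

## 8. The classes $K_A$ and the failure of the dichotomy

*Proof of Theorem 1.* Let $A$ be $\Sigma^1_1$ with trees $T_n$, and let $\mathcal T^n$ be the tree built from $T_n$. Apply Section 2 to the family $P^n=\mathcal T^n$ and let $K_A$ be the resulting $K$: all indices of computable structures isomorphic to some $M_n^c$. By Lemma 11 the hypothesis of Lemma 9 holds. By Lemma 10, $\mathcal T^n$ has an infinite branch iff $T_n$ has an infinite path iff $n\in A$, so the set $B$ of Lemma 9 is $A$. Lemma 9 is now the assertion of Theorem 1. The language $L$ does not depend on $A$. $\square$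

*Proof of Theorem 2.* Let $A$ be $\Sigma^1_1$ and not Hyp. By Theorem 1, $E_A$ reduces to $\cong$ on $K_A$ by an arithmetical function, so $\cong$ on $K_A$ is not Hyp by Lemma 5(a).

Let $g$ be the arithmetical reduction of $\cong$ on $K_A$ to $E_A$. The isomorphism class of $a\in K_A$ is $\{a'\in K_A:g(a')\in F\}$, where $F$ is the $E_A$-class of $g(a)$. Since $F$ has at most two elements, the isomorphism class is arithmetical, hence Hyp. By Lemma 5(b), $\cong$ on $K_A$ is not complete. $\square$

As there is a $\Sigma^1_1$ set that is not Hyp, there is an isomorphism relation on a Hyp (even arithmetical) class of computable structures which is neither Hyp nor complete under Hyp reducibility. The guess of Section 1 is false. Note how the two halves of Theorem 2 coexist: each single class is Hyp, yet the relation is not.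

## 9. Embedding Hyp many-one reducibility

The map $A\mapsto E_A$ needs a correction before it respects reductions. A many-one reduction $h$ from $A$ to $B$ need not be injective, and two pairs sent to the same pair would be wrongly identified. So we give every $n$ infinitely many copies.

*Proof of Theorem 3.* Let $\langle\cdot,\cdot\rangle:\mathcal N^2\to\mathcal N$ be a computable bijection and $A^*=\{\langle n,i\rangle:n\in A,\ i\in\mathcal N\}$. Map $A$ to $\cong$ on $K_{A^*}$, which is Hyp bireducible with $E_{A^*}$ by Theorem 1. It must be shown that $A$ is Hyp many-one reducible to $B$ iff $E_{A^*}\le_HE_{B^*}$.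

**Step 1: from a many-one reduction to a reduction of relations.** Let $h$ be Hyp with $n\in A\iff h(n)\in B$. The map
$$2\langle n,i\rangle+c\ \mapsto\ 2\langle h(n),\langle n,i\rangle\rangle+c\qquad(c\in\{0,1\})$$
is Hyp and injective. It sends the pair $\{2u,2u+1\}$ with $u=\langle n,i\rangle$ to the pair $\{2v,2v+1\}$ with $v=\langle h(n),\langle n,i\rangle\rangle$, and different pairs to different pairs. Since $u\in A^*\iff n\in A\iff h(n)\in B\iff v\in B^*$, it reduces $E_{A^*}$ to $E_{B^*}$.

**Step 2: the converse.** Let a Hyp function $f$ reduce $E_{A^*}$ to $E_{B^*}$, and fix $b_1\in B$ and $b_0\notin B$; both exist since $\emptyset\ne B\ne\mathcal N$. Given $n$, let $u=f(2\langle n,0\rangle)$ and $v=f(2\langle n,0\rangle+1)$. Then $n\in A\iff u\,E_{B^*}\,v$. Map $n$ to $b_1$ if $u=v$; to $m$ if $\{u,v\}=\{2\langle m,i\rangle,2\langle m,i\rangle+1\}$ for some $m,i$; and to $b_0$ otherwise. In the three cases $u\,E_{B^*}\,v$ is respectively true, equivalent to $m\in B$, and false. So this is a Hyp many-one reduction of $A$ to $B$.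

**Step 3: non-Hyp sets.** The set $A^*$ is $\Sigma^1_1$, and it is Hyp iff $A$ is. So the last assertion is Theorem 2 applied to $A^*$. $\square$

## 10. Coding the towers in a finite language

The language $L$ is infinite because levels, tags and translations are named by numbers. We put the numbers into the structure.

*Proof of Proposition 4.* Let $L'$ consist of unary predicates $V,U,Q$, a binary predicate $\mathrm{Lev}$, a constant $o$, unary functions $s,p$ and a binary function $f$.

**Step 1: encoding.** To an $L$-structure $N\models\Theta_n$ assign the $L'$-structure $N'$ with universe $\omega\sqcup N$ in which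

* $V=\omega$, $o=0$, and $s$ is the successor on $V$ and the identity on $N$;
* $U$ is as in $N$, and $Q=\{n\}\subseteq V$;
* $\mathrm{Lev}=\{(m,x):m\in V,\ x\in\mathrm{Lev}_m^N\}$;
* $p$ is as in $N$ on $N$ and the identity on $V$;
* $f(w,x)=f_w(x)$ for $w\in V$, $x\in N$, and $f(x,x')=x'$ for all other pairs.

An $L'$-isomorphism $N_1'\to N_2'$ is the identity on $V$, since $(\omega,0,s)$ is rigid. So it respects $Q$ only if the tags agree, and its restriction to $N_1$ preserves $U$, $p$, every $\mathrm{Lev}_m$, every $f_w$ and hence every $Q_{n'}$. Conversely an $L$-isomorphism extends by the identity on $V$. So $L'$-isomorphisms $N_1'\to N_2'$ correspond exactly to $L$-isomorphisms $N_1\to N_2$. An index of $N'$ is computable from an index of $N$ and $n$, and $n$ is found from $N$ by search.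

**Step 2: decoding.** We must recognize arithmetically which $L'$-structures arise. Let $N^\circ$ be a computable $L'$-structure. The following conditions are arithmetical and invariant under isomorphism: $k\mapsto s^k(o)$ is a bijection of $\omega$ onto $V$; the complement $V^c$ is infinite and closed under $p$ and under $f(w,\cdot)$ for $w\in V$; $Q$ is a singleton contained in $V$; $U$ is disjoint from $V$; $\mathrm{Lev}$ holds only of pairs from $V\times V^c$; and $s,p,f$ have the prescribed trivial values elsewhere. If they hold, let $n$ be the number with $Q=\{s^n(o)\}$, and decode the $L$-structure $N$ with universe $V^c$, identified with $\omega$ in increasing order: $Q_n$ is everything and the other $Q_{n'}$ are empty, $\mathrm{Lev}_m=\{x:\mathrm{Lev}(s^m(o),x)\}$, $f_w=f(s^w(o),\cdot)$, and $U,p$ are restricted. An index of $N$ is computable from an index of $N^\circ$. If $N\models\Theta_n$, then $N^\circ\cong N'$.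

**Step 3: the class.** Let $K_A'$ be the set of indices of those $N^\circ$ which satisfy the conditions of Step 2 and whose decoded structure has its index in $K_A$. It is arithmetical. It is closed under isomorphism, because the conditions are invariant, isomorphic structures decode to isomorphic structures, and $K_A$ is closed under isomorphism. Encoding maps $K_A$ into $K_A'$ (decoding $N'$ gives a copy of $N$), decoding maps $K_A'$ into $K_A$, and by Step 1 both preserve isomorphism and non-isomorphism. So $\cong$ on $K_A'$ and $\cong$ on $K_A$ are reducible to each other by computable functions on their domains.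

Hence Theorems 1–3 hold with $K_A'$ in place of $K_A$. In Theorem 2, the isomorphism classes in $K_A'$ are preimages of isomorphism classes in $K_A$ under the decoding map, hence Hyp. $\square$
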